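# Mixtures of Plackett–Luce models: $K$ components need $2K$ alternatives

## Counting unknowns, and a coincidence on three alternatives

A population consists of $K$ types of people. Each person ranks the same $m$ alternatives at random, in a way governed by the type. We do not see the types; we see, exactly, how often each full ranking occurs. Can we recover the types and their shares?

The first guess comes from counting. In the model below a type is described by $m-1$ free numbers, and the shares of the types by $K-1$ more, so there are $K(m-1)+(K-1)=Km-1$ unknowns. The ranking frequencies are $m!$ numbers with sum $1$, so we observe $m!-1$ free numbers. The guess is therefore: recovery is possible when $Km-1\le m!-1$, that is, when $K\le (m-1)!$. Let us fix the definitions and test this.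

**Definition (Plackett–Luce model).** Let $m\ge 2$, let $\mathcal X=\{x_1,\dots,x_m\}$, and let $\mathcal L(\mathcal X)$ be the set of full rankings of $\mathcal X$. A Plackett–Luce (PL) parameter is $\theta=(\theta_1,\dots,\theta_m)$ with $\theta_i>0$ and $\sum_i\theta_i=1$. It gives the ranking $R=[x_{i_1}\succ\cdots\succ x_{i_m}]$ the probability
$$\mathbb P(R\mid\theta)=\prod_{p=1}^m\frac{\theta_{i_p}}{\sum_{q=p}^m\theta_{i_q}}.\tag{1}$$

In words: choose the top alternative with probabilities $\theta_i$, remove it, choose the next one among the remaining alternatives with probabilities proportional to their $\theta$'s, and so on. In particular $x_i$ is on top with probability $\theta_i$.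

Formula (1) makes sense for any weight vector $w\in\mathbb R^m_{>0}$ and does not change when $w$ is multiplied by a positive constant. So a PL model is a ray $[w]=[w_1,\dots,w_m]$, which we call a *point*. Each ray contains exactly one normalized vector, and $\theta$ always denotes that one. For example, $[2,1,1]$ is the model with $\theta=(\frac12,\frac14,\frac14)$.

**Definition (mixture, identifiability).** A $K$-PL parameter is $(\alpha,\theta^{(1)},\dots,\theta^{(K)})$ with $\alpha_k>0$, $\sum_k\alpha_k=1$, and PL parameters $\theta^{(k)}$. It induces the distribution $\mathbb P(R)=\sum_k\alpha_k\mathbb P(R\mid\theta^{(k)})$. The $K$-PL model over $m$ alternatives is *identifiable* if any two parameters, each with pairwise distinct components $\theta^{(1)},\dots,\theta^{(K)}$, that induce the same distribution coincide up to a permutation of the component labels. It is *generically identifiable* if the non-identifiable parameter choices form a set of Lebesgue measure zero.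

For $K=1$ the model is identifiable for every $m\ge2$, since $\theta_i$ is the top-choice probability of $x_i$. For $m=2$, $K=2$ we observe only the number $\alpha_1\theta^{(1)}_1+\alpha_2\theta^{(2)}_1$. Equal mixtures with $\theta_1\in\{0.2,0.8\}$ and with $\theta_1\in\{0.4,0.6\}$ both give $0.5$, so identifiability fails. The guess $K\le (m-1)!$ survives both tests.

Now take $m=3$, $K=2$. There are $5$ unknowns and $5$ free observed numbers, so the guess says yes. Consider the points $[s,1,1]$. Since $x_2$ and $x_3$ play symmetric roles, the distribution is determined by the position of $x_1$: first with probability $\frac{s}{s+2}$, last with probability $\frac{2}{s+2}\cdot\frac1{s+1}$, and middle with the remaining probability. I claim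
$$\tfrac{6}{11}\,\mathbb P(\cdot\mid[2,1,1])+\tfrac5{11}\,\mathbb P(\cdot\mid[4,1,1])=\tfrac1{11}\,\mathbb P(\cdot\mid[1,1,1])+\tfrac{10}{11}\,\mathbb P(\cdot\mid[3,1,1]).\tag{2}$$
For "$x_1$ first", the left side gives $\frac6{11}\cdot\frac12+\frac5{11}\cdot\frac23=\frac{19}{33}$ and the right side gives $\frac1{11}\cdot\frac13+\frac{10}{11}\cdot\frac35=\frac{19}{33}$. For "$x_1$ last", the left side gives $\frac6{11}\cdot\frac16+\frac5{11}\cdot\frac1{15}=\frac4{33}$ and the right side gives $\frac1{11}\cdot\frac13+\frac{10}{11}\cdot\frac1{10}=\frac4{33}$. So (2) holds and the guess is wrong at $m=3$, $K=2$.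

It is not wrong by a little. For $m=5$, $K=3$ there are $14$ unknowns against $119$ observed numbers, and we shall see that identifiability still fails. The true condition has nothing to do with $m!$.

Two results of Zhao et al. [2016] frame the matter. For any $K\ge2$ the model is non-identifiable when $2\le m\le 2K-1$, and this bound is tight for $K=2$. The model is generically identifiable if $K\le\lfloor\frac{m-2}2\rfloor!$. The conjecture in "Learning Mixed Multinomial Logit Models" is that for $K\ge3$ the condition $m\ge 2K$ is exactly the condition for identifiability. These notes prove it.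

## From equal mixtures to linear relations

If two $K$-PL parameters with distinct components induce the same distribution, subtract. The result is a linear relation $\sum_k c_k\,\mathbb P(\cdot\mid\theta^k)=0$ among the at most $2K$ distinct models that occur in either mixture. Identifiability is thus a question about linear independence of PL distributions as vectors in $\mathbb R^{\mathcal L(\mathcal X)}$.

**Theorem 1.** Let $m\ge2$. If $n\le m$ and $\theta^1,\dots,\theta^n$ are pairwise distinct PL parameters over $m$ alternatives, then the functions $\mathbb P(\cdot\mid\theta^1),\dots,\mathbb P(\cdot\mid\theta^n)$ on $\mathcal L(\mathcal X)$ are linearly independent.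

**Theorem 2 (the conjecture, also for $K=2$).** For $K\ge2$ and $m\ge2$, the $K$-PL model over $m$ alternatives is identifiable if and only if $m\ge 2K$.

Theorem 1 for $m=2$ is checked by hand. One distribution is a nonzero vector. Two distinct ones are $(\theta_1,1-\theta_1)$ and $(\theta_1',1-\theta_1')$, with determinant $\theta_1(1-\theta'_1)-\theta_1'(1-\theta_1)=\theta_1-\theta_1'\ne0$. Relation (2) shows that four models on three alternatives can be dependent, so $n\le m$ cannot be relaxed to $n\le m+1$ for $m=3$.

## Deleting one alternative

The natural plan for Theorem 1 is induction on $m$, by removing an alternative.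

**Definition (deletion, fiber).** Let $\pi_i(\theta)$ be the PL parameter over $\mathcal X\setminus\{x_i\}$ obtained by deleting coordinate $i$ and renormalizing. Given finitely many points, a *$\pi_i$-fiber* is a nonempty set of all those among them that have one given image under $\pi_i$.

For example, $[1,1,1],[2,1,1],[1,2,1]$ have two $\pi_1$-fibers: the first two points have image $[1,1]$ and the third has image $[2,1]$.

**Lemma 3 (insertion formula).** Let $w\in\mathbb R^m_{>0}$ and let $R'=[y_1\succ\cdots\succ y_{m-1}]$ be a ranking of $\mathcal X\setminus\{x_i\}$. Put $t=w_i$, $T_p=w(y_p)+\cdots+w(y_{m-1})$ and $a_p=\frac{T_p}{t+T_p}$. Let $R'_j$ be $R'$ with $x_i$ inserted at position $j$. Then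
$$\sum_{j'>j}\mathbb P(R'_{j'}\mid w)=\mathbb P(R'\mid\pi_iw)\prod_{p\le j}a_p,\qquad 0\le j\le m-1.\tag{3}$$
In particular
$$\sum_{R:\,R|_{\mathcal X\setminus x_i}=R'}\mathbb P(R\mid\theta)=\mathbb P(R'\mid\pi_i\theta),\tag{4}$$
$$\mathbb P(x_i\succ R'\mid\theta)=\theta_i\,\mathbb P(R'\mid\pi_i\theta).\tag{5}$$

*Proof.* Read off the factors of $\mathbb P(R'_j\mid w)$ in (1). An alternative $y_p$ with $p<j$ is chosen while $x_i$ is still present, so its factor is $\frac{w(y_p)}{t+T_p}=\frac{w(y_p)}{T_p}a_p$. The factor of $x_i$ is $\frac t{t+T_j}=1-a_j$ if $j\le m-1$, and $1$ if $j=m$. An alternative $y_p$ with $p\ge j$ has the factor $\frac{w(y_p)}{T_p}$. Since $\prod_p\frac{w(y_p)}{T_p}=\mathbb P(R'\mid\pi_iw)$,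
$$\mathbb P(R'_j\mid w)=\mathbb P(R'\mid\pi_iw)\prod_{p<j}a_p\,(1-a_j)\quad(j\le m-1),\qquad \mathbb P(R'_m\mid w)=\mathbb P(R'\mid\pi_iw)\prod_{p\le m-1}a_p.$$
As $\prod_{p<j}a_p(1-a_j)=\prod_{p<j}a_p-\prod_{p\le j}a_p$, the sums over $j'>j$ telescope to (3). The case $j=0$ is (4). For (5) take $w=\theta$: then $t+T_1=1$, so $1-a_1=\theta_i$. $\square$

For $w=(s,1,1)$, $i=1$, $R'=[x_2\succ x_3]$ we have $a_1=\frac2{s+2}$, $a_2=\frac1{s+1}$ and $\mathbb P(R'\mid\pi_1w)=\frac12$. This recovers the probabilities behind (2).

**The first attempt.** Suppose $\sum_kc_k\mathbb P(\cdot\mid\theta^k)=0$ with $m$ distinct points. Marginalize by (4): the images $\pi_i\theta^k$ satisfy a relation on $m-1$ alternatives. Two things go wrong. If points collide under $\pi_i$, we learn only that sums of the $c_k$ over fibers are constrained. If they do not collide, we have $m$ points on $m-1$ alternatives, one too many for the induction hypothesis. This is a real obstruction. Take $[1,1,1],[2,1,1],[3,1,1]$ and $c=(1,-3,2)$. The marginal on $\{x_2,x_3\}$ is the same for all three points, and $1-3+2=0$. On $\{x_1,x_2\}$ and on $\{x_1,x_3\}$, the probability that $x_1$ loses is $\frac1{s+1}$,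 and $\frac12-3\cdot\frac13+2\cdot\frac14=0$. So this $c$ is killed by all pairwise marginals, and no argument that uses (4) alone can prove even that these three models are independent.

Identity (5) does see the difference: the top-choice probability of $x_1$ gives $\frac13-3\cdot\frac12+2\cdot\frac35=\frac1{30}\neq0$. The way forward is to use (4) and (5) together. They give two relations among the *same* image points, with coefficients $c_k$ and $c_k\theta_i^k$. If the image points admit only one relation up to scale, then $\theta^k_i$ cannot depend on $k$.

**Push-forward.** Let $m\ge3$ and $\sum_kc_k\mathbb P(\cdot\mid\theta^k)=0$ with distinct $\theta^k$. Let $F$ run over the $\pi_i$-fibers, and let $\eta_F$ be the image of $F$. Summing the relation as in (4), and evaluating it at the rankings $x_i\succ R'$ as in (5), gives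
$$\sum_FC_F\,\mathbb P(\cdot\mid\eta_F)=0,\quad\sum_FC_F'\,\mathbb P(\cdot\mid\eta_F)=0,\qquad C_F=\sum_{k\in F}c_k,\quad C'_F=\sum_{k\in F}c_k\theta^k_i.\tag{6}$$
The points $\eta_F$ are distinct.

**Lemma 4 (fibers).** (a) Distinct points in one $\pi_i$-fiber have distinct $\theta_i$, and also distinct $\theta_j$ for every $j\ne i$. (b) If $\theta_i^k$ does not depend on $k$, then $k\mapsto\pi_j(\theta^k)$ is injective for every $j\ne i$.

*Proof.* (a) If $\eta$ is the common image, then $\theta_j=(1-\theta_i)\eta_j$ for $j\ne i$. Two points of the fiber with equal $\theta_i$ are therefore equal, so distinct points have distinct $\theta_i$. Since $\eta_j>0$, they then have distinct $\theta_j$. (b) By (a) for $\pi_j$, two distinct points in one $\pi_j$-fiber would have distinct $\theta_i$. $\square$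

**Lemma 5 (cube bound).** If, for a finite nonempty set of points over $m\geq 2$ alternatives, every $\pi_i$-fiber has at least two elements for every $i$, then there are at least $2^{m-1}$ points.

*Proof.* Put $d=m-1$ and describe a point by the coordinates $\log(\theta_j/\theta_m)$, $1\le j\le d$. Two points lie in one $\pi_j$-fiber ($j\le d$) exactly when they agree in all coordinates except possibly the $j$-th. So we have a finite nonempty $Y\subset\mathbb R^d$ such that for every $y\in Y$ and $j\le d$ some $y'\in Y$ differs from $y$ exactly in coordinate $j$. We show $|Y|\ge2^d$ by induction on $d$. For $d=1$ this is clear. For $d\ge2$, at least two values of the last coordinate occur. Each nonempty slice with that coordinate fixed has the same property in dimension $d-1$, because changing an earlier coordinate stays in the slice. So $|Y|\ge2\cdot2^{d-1}$. $\square$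

For example, the points $[w_1,w_2,1]$ with $w_1,w_2\in\{1,2\}$ form a $Y$ with $d=2$ and exactly four elements.

## Proof of Theorem 1

Induction on $m$; the case $m=2$ was done above. Let $m\ge3$ and assume the theorem for $m-1$. Suppose $\sum_{k=1}^nc_k\mathbb P(\cdot\mid\theta^k)=0$ with $1\le n\le m$, distinct $\theta^k$ and, after dropping zero terms, all $c_k\ne0$. We look for a contradiction.

**Step 1 (deletions with few fibers).** This step shows that if $\pi_i$ has at most $m-1$ fibers, then each has at least two elements. By (6), the at most $m-1$ distinct points $\eta_F$ satisfy a relation with coefficients $C_F$. By the induction hypothesis all $C_F=0$. A one-element fiber $\{k\}$ would give $c_k=0$.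

**Step 2 (an injective deletion).** This step finds an $i$ for which no points collide. If every $\pi_i$ had at most $m-1$ fibers, then by Step 1 and Lemma 5 we would have $n\ge2^{m-1}>m$, as $m\ge3$; a contradiction. So some $\pi_i$ has at least $m$ fibers. As $n\le m$, we get $n=m$ and this $\pi_i$ is injective on the points.

**Step 3 (an injective deletion freezes a coordinate).** This step shows that if $\pi_i$ is injective, then $\theta_i^k$ does not depend on $k$. By the induction hypothesis any $m-1$ of the $m$ vectors $\mathbb P(\cdot\mid\pi_i\theta^k)$ are independent, so their relations form a space of dimension at most $1$. By (6) it contains $(c_k)$ and $(c_k\theta_i^k)$. The first is nonzero, so $c_k\theta_i^k=\lambda c_k$ for one constant $\lambda$, and since all $c_k\ne0$, $\theta_i^k=\lambda$ for all $k$.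

**Step 4 (all coordinates freeze).** With $i$ from Step 2, Step 3 says that $\theta_i^k$ is constant in $k$. By Lemma 4(b) every $\pi_j$ is injective. Step 3 applied to each $j$ shows that every $\theta_j^k$ is constant in $k$. So all $n=m\ge3$ points coincide, contrary to distinctness. $\blacksquare$

## Special lines, and the proof of Theorem 2

**Definition (special line).** For $M\ge2$ alternatives and an index $q$, the *special line* $\ell_q$ is the set of points $[w]$ with $w_q=s>0$ and $w_i=1$ for $i\ne q$. We call $s$ the parameter of the point, and put $D_M(s)=\prod_{p=1}^{M-1}(s+p)$.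

The four points in (2) lie on $\ell_1$ for $M=3$, and $D_3(s)=(s+1)(s+2)$.

**Lemma 6 (probabilities along a special line).** As functions of $s$, the probabilities of all rankings at the points of $\ell_q$ span exactly $\{f(s)/D_M(s):\deg f\le M-1\}$. Hence for distinct parameters $s_1,\dots,s_N$ the coefficients $c_k$ form a relation among the corresponding PL models if and only if
$$\sum_{k=1}^Nc_k\,\frac{f(s_k)}{D_M(s_k)}=0\qquad\text{for all polynomials } f\text{ with }\deg f\le M-1.\tag{7}$$

*Proof.* Use Lemma 3 with $i=q$. For every $R'$ we have $\mathbb P(R'\mid\pi_qw)=\frac1{(M-1)!}$ and $T_p=M-p$. For fixed $R'$ the probabilities of $R_1',\dots,R_M'$ and their tail sums (3), $0\le j\le M-1$, have the same span. The tail sum is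
$$\frac1{(M-1)!}\prod_{p\le j}\frac{T_p}{s+T_p}=\text{const}\cdot\frac{\prod_{p>j}(s+T_p)}{D_M(s)},\qquad\text{const}\ne0,$$
because $\prod_{p=1}^{M-1}(s+T_p)=D_M(s)$. The numerators have degrees $M-1,M-2,\dots,0$, so they span all polynomials of degree at most $M-1$. Different $R'$ give the same functions. $\square$

**Lemma 7 (interpolation weights).** Let $s_1,\dots,s_N$ be distinct reals, $N\geq 3$, and $v_k=\prod_{l\ne k}(s_k-s_l)^{-1}$. (a) The vectors $(b_k)$ with $\sum_kb_kf(s_k)=0$ for all $\deg f\le N-2$ are exactly the multiples of $v$. (b) Those with $\sum_kb_kf(s_k)=0$ for all $\deg f\le N-3$ are exactly $(v_k\ell(s_k))$ with $\ell$ affine, that is, $\deg \ell\le1$. (c) If $s_1<\cdots<s_N$, then $v_k$ has the sign $(-1)^{N-k}$.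

*Proof.* For $\deg f\le N-1$, Lagrange interpolation gives $f(s)=\sum_kf(s_k)v_k\prod_{l\ne k}(s-s_l)$. So $\sum_kv_kf(s_k)$ is the coefficient of $s^{N-1}$ in $f$, which is $0$ if $\deg f\le N-2$. Applied to $f\ell$, this shows that the vectors in (b) have the stated property. Evaluation at the $s_k$ is injective on polynomials of degree at most $N-2$, respectively $N-3$, so the annihilators have dimension $1$, respectively $2$. The vector $v$ is nonzero, and $\ell\mapsto(v_k\ell(s_k))$ is injective on the $2$-dimensional space of affine $\ell$. This gives (a) and (b). In (c), exactly $N-k$ of the factors $s_k-s_l$ are negative. $\square$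

Together: for $M+1$ points on a special line over $M$ alternatives the relations are the multiples of
$$c_k=v_kD_M(s_k),\qquad N=M+1.\tag{8}$$
For $M+2$ points (with $M\ge2$) they are
$$c_k=v_kD_M(s_k)\,\ell(s_k),\quad\ell\text{ affine},\qquad N=M+2.\tag{9}$$

**Proof of Theorem 2, "if".** This part turns independence into identifiability. Let $m\ge2K$ and let two $K$-PL parameters, each with distinct components, induce the same distribution. The difference is a relation among the at most $2K\le m$ distinct models in the union of the two component sets. By Theorem 1 all its coefficients vanish. A component that occurs in only one mixture would have as coefficient plus or minus its weight, which is nonzero. So each component occurs in both mixtures, and with equal weight. The parameters coincide up to relabeling.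

**Proof of Theorem 2, "only if".** This part produces two different mixtures with one distribution for each $m\le 2K-1$. (The statement is the cited theorem of Zhao et al. [2016]; here is a proof.) Take $M=2K-1$ and $2K=M+1$ parameters $0<s_1<\cdots<s_{2K}$. By (8), $c_k=v_kD_M(s_k)$ is a relation among the corresponding $2K$ models. Since $D_M(s_k)>0$, Lemma 7(c) shows that the signs alternate: $K$ are positive and $K$ negative. Summing the relation over all rankings gives $\sum_kc_k=0$. So after scaling, the positive part and the negative part are two $K$-PL mixtures with disjoint component sets and the same distribution over $2K-1$ alternatives.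

Now let $2\le m\le2K-1$. Apply (4) repeatedly to marginalize both mixtures to $m$ alternatives that include $x_q$. The components become $[s_k,1,\dots,1]$ with $m-1\ge1$ ones, still pairwise distinct, and the two mixtures still agree. So the $K$-PL model over $m$ alternatives is not identifiable. $\blacksquare$

For $K=2$ and $s=1,2,3,4$ we have $6v=(-1,3,-3,1)$ and $D_3=6,12,20,30$. So $c$ is proportional to $(-1,6,-10,5)$, which is (2). For $K=3$, $m=5$ and $s=1,\dots,6$, $v$ is proportional to $(-1,5,-10,10,-5,1)$ and $D_5=120,360,840,1680,3024,5040$. So $c$ is proportional to $(-1,15,-70,140,-126,42)$, and writing $[s]$ for $\mathbb P(\cdot\mid[s,1,1,1,1])$,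
$$\tfrac1{197}\big(15\,[2]+140\,[4]+42\,[6]\big)=\tfrac1{197}\big([1]+70\,[3]+126\,[5]\big).$$
This is the failure promised at the start. (Check on "$x_1$ first", probability $\frac s{s+4}$: $5+70+25.2=0.2+30+70$.)

## All relations among $m+1$ models

Theorem 1 says that $m$ models are never dependent. The next case, $m+1$ models, can be described completely for $m\ge4$. One family of dependent sets is on the special lines. Here is another, on three alternatives: the average of $\mathbb P(\cdot\mid[2,1,1])$, $\mathbb P(\cdot\mid[1,2,1])$, $\mathbb P(\cdot\mid[1,1,2])$ is $\mathbb P(\cdot\mid[1,1,1])$. Indeed on $x_1\succ x_2\succ x_3$ the three probabilities are $\frac14,\frac16,\frac1{12}$, with average $\frac16$, and the other rankings follow by symmetry.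

**Theorem 8.** Let $m\ge4$. A set of $m+1$ distinct PL models over $m$ alternatives is linearly dependent if and only if it is of one of the following forms:

* (A) all $m+1$ points lie on one special line $\ell_q$;
* (B) the points are $[\lambda],[\lambda+\delta e_1],\dots,[\lambda+\delta e_m]$ for some $\lambda\in\mathbb R^m_{>0}$ and $\delta\ne0$ with all $\lambda_i+\delta>0$.

The relation is unique up to scale, with all coefficients nonzero. In (A) its signs alternate along the line. In (B) it is, with $\Lambda=\sum_j\lambda_j$,
$$\mathbb P(R\mid\lambda)=\sum_{j=1}^m\frac{\lambda_j}\Lambda\,\mathbb P(R\mid\lambda+\delta e_j)\qquad\text{for all }R.\tag{10}$$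
Identity (10) holds for every $m\ge2$.

**Corollary 9 (unknown number of components).** Let $m\ge2$. If a $K_1$-PL and a $K_2$-PL parameter, each with distinct components, induce the same distribution and $K_1+K_2\le m$, then $K_1=K_2$ and they agree up to relabeling. The bound is sharp. For $m\ge4$ and $K_1+K_2=m+1$, two such parameters that are not equal up to relabeling can induce the same distribution exactly when $|K_1-K_2|\le1$ or $\{K_1,K_2\}=\{1,m\}$.

**Corollary 10 (borderline case).** Let $K\ge3$ and $m=2K-1$. A $K$-PL parameter with distinct components shares its distribution with another, not label-equivalent, $K$-PL parameter with distinct components if and only if its $K$ components all lie on a common special line. In particular the $K$-PL model over $2K-1$ alternatives is generically identifiable.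

In (B) we call $[\lambda]$ the *center* and $[\lambda+\delta e_j]$ the *leaf in direction $j$*.

## The two families are dependent

**Family (A).** By (8) with $M=m$, $c_k=v_kD_m(s_k)$ is a relation, with alternating signs by Lemma 7(c).

**Family (B).** We prove (10) for $m\ge2$. By symmetry let $R=[x_1\succ\cdots\succ x_m]$, and put $\Lambda_p=\lambda_p+\cdots+\lambda_m$. For the weights $\lambda+\delta e_j$ the tail sums are $\Lambda_p+\delta$ for $p\le j$ and $\Lambda_p$ for $p>j$; all are positive. The numerator of (1) is $\frac{\lambda_j+\delta}{\lambda_j}\prod_p\lambda_p$. Hence
$$\sum_j\lambda_j\mathbb P(R\mid\lambda+\delta e_j)=\Big(\prod_p\lambda_p\Big)\sum_j\frac{\lambda_j+\delta}{\prod_{p\le j}(\Lambda_p+\delta)\prod_{p>j}\Lambda_p}.$$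
Put $A_j=\big[\prod_{p<j}(\Lambda_p+\delta)\prod_{p>j}\Lambda_p\big]^{-1}$. For $j<m$ write $\lambda_j+\delta=(\Lambda_j+\delta)-\Lambda_{j+1}$. The first part cancels the factor $\Lambda_j+\delta$ and leaves $A_j$; the second cancels $\Lambda_{j+1}$ and leaves $A_{j+1}$. So the $j$-th summand is $A_j-A_{j+1}$. For $j=m$ we have $\lambda_m+\delta=\Lambda_m+\delta$, and the summand is $A_m$. The sum telescopes to $A_1=1/\prod_{p>1}\Lambda_p$. Dividing by $\Lambda=\Lambda_1$ gives $\prod_p\lambda_p/\prod_p\Lambda_p=\mathbb P(R\mid\lambda)$, which is (10).

**Uniqueness.** By Theorem 1 any $m$ of the $m+1$ points are independent. So the relation space has dimension at most $1$, and no coefficient of a nontrivial relation is zero.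

It remains to show that a dependent set is of the form (A) or (B). We need to know which points of (B) collide under deletion.

**Lemma 11.** In a configuration (B) on $M\ge4$ alternatives, two different members $u,v$ satisfy $\pi_q(u)=\pi_q(v)$ if and only if $\{u,v\}=\{[\lambda],[\lambda+\delta e_q]\}$. In particular the $M+1$ points are distinct, two leaves never share a fiber of any $\pi_q$, and all fibers have at most two elements.

*Proof.* Write $u=[\lambda+\delta a]$, $v=[\lambda+\delta b]$ with $a\ne b$ in $\{0,e_1,\dots,e_M\}$. At most two indices occur in the supports of $a$ and $b$, and there are $M-1\ge3$ indices other than $q$. So some $h\ne q$ has $a_h=b_h=0$. If $\pi_q(u)=\pi_q(v)$, the vectors $\lambda+\delta a$ and $\lambda+\delta b$ are proportional off $q$. Coordinate $h$ shows that the factor is $1$, so $a=b$ off $q$. As $a\ne b$, one of them is $e_q$ and the other is $0$. The converse is clear. If $u=v$ as points, then $\pi_q(u)=\pi_q(v)$ for all $q$, which would force $\{a,b\}=\{0,e_q\}$ for all $q$; impossible. The rest follows. $\square$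

## Which statement the induction needs

Let C$(m)$ be the statement: *$m+1$ distinct, linearly dependent PL models on $m$ alternatives are of the form (A) or (B).* If $\pi_i$ is injective on such points and $\theta_i^k$ depends on $k$, then (6) gives two independent relations among the $m+1$ images on $m-1$ alternatives, so the images have rank (dimension of the span) at most $m-1$. With $M=m-1$ these are $M+2$ points of rank at most $M$. This suggests carrying along the statement

D$(M)$: *$M+2$ distinct PL models on $M$ alternatives of rank at most $M$ lie on one special line.*

We prove D$(3)$ directly, then C$(M)\Rightarrow$ D$(M)$ for $M\ge4$, and D$(m-1)\Rightarrow$ C$(m)$ for $m\ge4$. The chain D$(3)\Rightarrow$ C$(4)\Rightarrow$ D$(4)\Rightarrow$ C$(5)\Rightarrow\cdots$ then proves Theorem 8.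

## Points in a single fiber

**Lemma 12.** Let $m\ge3$, and let $m+1$ distinct points be linearly dependent and lie in one fiber of $\pi_i$. Then they lie on $\ell_i$.

*Proof.* Scale the points so that they have a common weight vector $w$ off $i$ and weights $t_k$ at $i$; the $t_k$ are distinct. Let $c$ be a nontrivial relation; all $c_k\ne0$ by Theorem 1. Fix a ranking $R'$ of the other alternatives, with tail sums $T_p$, and put $D_{R'}(t)=\prod_{p=1}^{m-1}(t+T_p)$. The number $\mathbb P(R'\mid\pi_iw)$ is the same for all $k$. So (3), for $0\le j\le m-1$, gives $\sum_kc_kg_j(t_k)/D_{R'}(t_k)=0$ with $g_j(t)=\prod_{p>j}(t+T_p)$. The $g_j$ have degrees $m-1,\dots,0$, hence $\sum_kc_kf(t_k)/D_{R'}(t_k)=0$ for all $\deg f\le m-1$. With $N=m+1$, Lemma 7(a) gives $c_k/D_{R'}(t_k)=\mu_{R'}v_k$, and $\mu_{R'}\ne0$.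

For two rankings $R',R''$ the polynomials $D_{R'},D_{R''}$ are therefore proportional, with one constant, at $m+1$ points. They have degree $m-1$ and are monic, so they are equal. Hence the multiset $\{T_p\}$ does not depend on $R'$. Its minimum is the weight of the last element of $R'$, and any element can be last. So all weights in $w$ are equal. $\square$

## Five models on three alternatives

**Lemma 13 (D(3)).** If five distinct PL models on three alternatives have rank at most $3$, they lie on one special line.

*Proof.* Write $\theta=(x,y,z)$. On the five points consider the real functions that are linear combinations of ranking probabilities. They form a space of dimension at most $3$, the *span*. It contains $x,y,z$ (top-choice probabilities), the constant $1=x+y+z$, and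
$$F_1=\mathbb P(x_1\succ x_2\succ x_3)=\tfrac{xy}{y+z},\qquad F_2=\mathbb P(x_2\succ x_3\succ x_1)=\tfrac{yz}{z+x},\qquad F_3=\mathbb P(x_3\succ x_1\succ x_2)=\tfrac{zx}{x+y}.$$
The situation is symmetric under the cyclic shift $x\to y\to z\to x$.

**Step 1 (three collinear points force five).** Any four of the models are dependent, and by Theorem 1 any three are independent. So any four satisfy a relation with all coefficients nonzero, and then $\sum c_k=0$ and $\sum c_k\theta^k=0$. If three of the points are collinear, take these with any fourth one and solve for the fourth: it is an affine combination of the three. So all five are collinear. It remains to treat the cases "no three collinear" and "all collinear".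

**Step 2 (no three collinear is impossible).** The five vectors $(x,y,z)$ span $\mathbb R^3$, since otherwise the points would be collinear in the plane $x+y+z=1$. So $x,y,z$ are independent on the five points and form a basis of the span. Each $F_a$ agrees on the five points with a linear form $L_a(x,y,z)$. Hence the five points are zeros of
$$Q_1=xy-(y+z)L_1,\qquad Q_2=yz-(z+x)L_2,\qquad Q_3=zx-(x+y)L_3.$$
These quadratic forms are nonzero, as $Q_1(1,1,-1)=Q_2(-1,1,1)=Q_3(1,-1,1)=1$.

Five points $P_1,\dots,P_5$ with no three collinear lie on only one conic. Indeed, if two non-proportional forms vanished at all five, some nonzero combination would vanish also at a further point of the line $P_1P_2$. It would have three zeros on that line, hence contain the line and be a product of two linear forms. The second linear form would vanish at $P_3,P_4,P_5$, which are not on the line $P_1P_2$; so these would be collinear. So $Q_1,Q_2,Q_3$ are proportional to one form $Q\ne0$.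

Whatever the $L_a$ are, $Q_1$ vanishes at $(1,0,0)$ and $(0,1,-1)$, $Q_2$ at $(0,1,0)$ and $(1,0,-1)$, and $Q_3$ at $(0,0,1)$ and $(1,-1,0)$. So $Q$ vanishes at all six. The first points of the three pairs give $Q=axy+byz+czx$, and the second ones give $b=0$, $c=0$, $a=0$. This contradicts $Q\ne0$.

**Step 3 (all collinear: poles must coincide).** Let the points lie on a line $\ell$ of the plane $x+y+z=1$, with affine parameter $t$. Some coordinate is nonconstant on $\ell$, so $1$ and $t$ are in the span. Suppose $x$ is nonconstant on $\ell$. Put $u=1-x$, and let $r_1$ be the value of $y$ at the point of $\ell$ with $x=1$; so $y=r_1+\sigma u$ on $\ell$ for some constant $\sigma$. Then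
$$F_1=\frac{xy}{1-x}=\frac{(1-u)(r_1+\sigma u)}u=\frac{r_1}{1-x}+\text{(an affine function)}.$$
Cyclically, if $y$ is nonconstant, $F_2=\frac{yz}{1-y}$ has the polar part $\frac{r_2}{1-y}$, where $r_2$ is the value of $z$ where $y=1$. If $z$ is nonconstant, $F_3=\frac{zx}{1-z}$ has the polar part $\frac{r_3}{1-z}$, where $r_3$ is the value of $x$ where $z=1$. Up to a nonzero factor each polar part with $r_a\ne0$ is $\frac1{t-t_a}$, where $t_a$ is the parameter of its pole. No $t_a$ belongs to one of the five points, since there all coordinates are less than $1$.

If $t_1\ne t_2$ lie outside the set of points, then $1,t,\frac1{t-t_1},\frac1{t-t_2}$ are independent on the five points. Indeed, multiplied by $(t-t_1)(t-t_2)$ a combination becomes a polynomial of degree at most $3$. If it vanishes at five points it is zero; evaluating at $t_1$ and $t_2$ shows that the coefficients of the two fractions are $0$, and then the others are too. Since the span has dimension at most $3$, all poles with nonzero $r_a$ coincide.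

**Step 4 (all collinear: the line is special).** We go through the possible lines.

If some coordinate is constant on $\ell$, we may take $x=c\in(0,1)$ by cyclic symmetry. Then $y$ and $z$ are nonconstant and $y+z=1-c$. So $r_2=-c\ne0$ and $r_3=c\ne0$. Their poles coincide, so $y=z=1$ at one point of $\ell$; but $2\ne1-c$, a contradiction.

If no coordinate is constant and $\ell$ contains none of $(1,0,0),(0,1,0),(0,0,1)$, then $r_1,r_2,r_3$ are all nonzero, because $r_1=0$ would put $(1,0,0)$ on $\ell$, and cyclically. Coincidence of the poles gives a point with $x=y=z=1$, contradicting $x+y+z=1$.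

Otherwise no coordinate is constant and $\ell$ contains a vertex, say $(1,0,0)$. Then $y=\kappa(1-x)$ and $z=(1-\kappa)(1-x)$, with $0<\kappa<1$ as the five points have positive coordinates. The pole $y=1$ is at $1-x=\frac1\kappa$, with $r_2=\frac{1-\kappa}\kappa\ne0$. The pole $z=1$ is at $1-x=\frac1{1-\kappa}$, with $r_3=1-\frac1{1-\kappa}=-\frac\kappa{1-\kappa}\ne0$. So $\kappa=\frac12$ and $y=z$: the points lie on the special line $\ell_1$. $\square$

## From $M+1$ dependent points to $M+2$ points of rank $M$

**Proposition 14.** For $M\ge4$, C$(M)$ implies D$(M)$.

*Proof.* Let $M+2$ distinct points on $M$ alternatives have rank at most $M$. Any $M+1$ of them are dependent, hence of the form (A) or (B).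

**Step 1 (some $(M+1)$-subset is of form (A)).** Let it lie on $\ell_q$; all its points have the same image under $\pi_q$. Any other $(M+1)$-subset shares $M\ge4$ points with it, and these lie in one $\pi_q$-fiber. By Lemma 11 the other subset is not of form (B), so it lies on some $\ell_{q'}$. If $q'\ne q$, then $\ell_q\cap\ell_{q'}$ is only the uniform point, as comparison with a third coordinate shows. So $q'=q$, and all $M+2$ points lie on $\ell_q$.

**Step 2 (all $(M+1)$-subsets of form (B) is impossible).** Take one such subset with center $o=[\lambda]$ and leaves $l_j=[\lambda+\delta e_j]$, and let $p$ be the remaining point. The subset $\{o,l_2,\dots,l_M,p\}$ is also of form (B). We determine its center. By Lemma 11 the center shares a fiber, of some $\pi_q$, with each other member. No two of the $l_j$ share a fiber, and at least three of them are present, so the center is $o$ or $p$. If it were $p$, then $o$ and $l_2$ would be leaves sharing a $\pi_2$-fiber, contrary to Lemma 11. So $o$ is the center.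

For $j\ge2$, $o$ and $l_j$ share a $\pi_j$-fiber, so by Lemma 11 $l_j$ is the leaf in direction $j$ of the new configuration. The remaining leaf $p$ has direction $1$. Rescale the new configuration so that its center has the weight vector $\lambda$; its leaves are then $[\lambda+\delta'e_j]$. From $[\lambda+\delta'e_2]=l_2=[\lambda+\delta e_2]$, comparing off coordinate $2$ and then at $2$, we get $\delta'=\delta$. So $p=[\lambda+\delta e_1]=l_1$, contradicting distinctness. $\square$

## From $m-1$ alternatives to $m$

**Proposition 15.** For $m\ge4$, D$(m-1)$ implies C$(m)$.

*Proof.* Let $\sum_{k=0}^mc_k\mathbb P(\cdot\mid\theta^k)=0$ be a nontrivial relation with distinct $\theta^k$. All $c_k\ne0$ by Theorem 1. Call $i$ *informative* if $\pi_i$ is injective on the points and $\theta_i^k$ is not constant in $k$. Steps 1–4 show that an informative index leads to (A); Steps 5–8 treat the case without one.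

**Step 1 (shape of the points for an informative $i$).** By (6), $(c_k)$ and $(c_k\theta_i^k)$ are two independent relations among the $m+1$ distinct points $\pi_i\theta^k$. So these have rank at most $m-1$, and by D$(m-1)$ they lie on a special line $\ell_j$ of $\mathcal X\setminus\{x_i\}$. Hence
$$\theta^k=[\tau_k\text{ at }i,\ s_k\text{ at }j,\ 1\text{ at the }m-2\text{ others}],\qquad s_k\text{ distinct}.\tag{11}$$
By (9) with $M=m-1$ and $N=m+1$, for some affine $A,B$ and $v_k=\prod_{h\ne k}(s_k-s_h)^{-1}$,
$$c_k=v_kD_{m-1}(s_k)B(s_k),\qquad c_k\theta_i^k=v_kD_{m-1}(s_k)A(s_k).\tag{12}$$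
In particular $\theta_i^kB(s_k)=A(s_k)$. Formula (12) uses only that the images $\pi_i\theta^k$ lie on $\ell_j$ with distinct parameters $s_k$.

Let $l$ be one of the $m-2\ge2$ alternatives other than $i,j$. Then $\pi_l$ is injective: after deleting $l$ at least one weight $1$ remains, and relative to it the distinct $s_k$ are visible. We treat $\theta_l$ nonconstant in Steps 2 and 3, and $\theta_l$ constant in Step 4.

**Step 2 ($\theta_l^k$ nonconstant: the main line).** Now $l$ is informative too, so by D$(m-1)$ the points $\pi_l\theta^k=[\tau_k,s_k,1,\dots,1]$, with $m-3\ge1$ ones, lie on a special line $\ell_r$ of $\mathcal X\setminus\{x_l\}$: all weights other than that of $r$ are equal. If $r=j$, then $\tau_k=1$ for all $k$ and (11) is configuration (A). If $r=i$, then $s_k=1$ for all $k$, contradicting that the $s_k$ are distinct. If $r\notin\{i,j\}$ and $m\ge5$, a weight $1$ other than that of $r$ remains, so again $s_k=1$ for all $k$, a contradiction. There remains $r=l'\notin\{i,j,l\}$ with $m=4$.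

**Step 3 ($\theta_l^k$ nonconstant: the exceptional line for $m=4$).** We exclude this last case. Here $\tau_k=s_k$, and in the order $(i,j,l,l')$ the points are $[s_k,s_k,1,1]$. We compute $c$ in two ways. First, $\theta_i=\frac s{2(s+1)}$, so (12) gives $2(s+1)A(s)=sB(s)$ at five points. Both sides have degree at most $2$, so this is an identity. At $s=-1$ it gives $B(-1)=0$, so $B=\beta(s+1)$. Since $D_3(s)=(s+1)(s+2)$,
$$c_k=\beta\,v_k(s_k+1)^2(s_k+2).$$
Second, delete $l$. The images $[s_k,s_k,1]=[1,1,u_k]$ with $u_k=1/s_k$ lie on $\ell_{l'}$ with distinct parameters $u_k$, and $\theta_l=\frac1{2(s+1)}=\frac u{2(u+1)}$. The same computation gives $c_k=\beta'v_k'(u_k+1)^2(u_k+2)$ with $v_k'=\prod_{h\ne k}(u_k-u_h)^{-1}$. From $u_k-u_h=\frac{s_h-s_k}{s_ks_h}$, a product of four factors, and with $S=\prod_hs_h$,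
$$\prod_{h\ne k}(u_k-u_h)=\frac{\prod_{h\ne k}(s_k-s_h)}{s_k^4\cdot S/s_k},\qquad\text{so}\qquad v_k'=S\,s_k^3\,v_k .$$
Hence $c_k=\beta'S\,v_k\,s_k^3\big(\tfrac1{s_k}+1\big)^2\big(\tfrac1{s_k}+2\big)=\beta'S\,v_k(1+s_k)^2(1+2s_k)$. Comparing the two formulas, $\beta(s+2)=\beta'S(1+2s)$ at five points, hence identically. So $\beta=2\beta'S$ and $2\beta=\beta'S$, which gives $\beta=4\beta$, that is $\beta=0$. This contradicts $c\ne0$.

**Step 4 ($\theta_l^k$ constant).** We exclude this case. As $\theta_l^k=\frac1{\tau_k+s_k+m-2}$ is constant, $\tau_k=C-s_k$ with a constant $C>0$, and $\theta_i^k=\frac{C-s_k}{C+m-2}$. By (12), $(C+m-2)A(s)=(C-s)B(s)$ at $m+1\ge5$ points, hence identically. The left side has degree at most $1$, so $B$ is a constant $\beta$, and $\beta\ne0$ because $c\ne0$: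
$$c_k=\beta\,v_kD_{m-1}(s_k).$$
The indices $i$ and $j$ play symmetric roles: the images $\pi_j\theta^k$ lie on $\ell_i$ with distinct parameters $\tau_k$, and $\theta_j^k=\frac{s_k}{C+m-2}=\frac{C-\tau_k}{C+m-2}$. So likewise $c_k=\beta'v_k''D_{m-1}(\tau_k)$ with $\beta'\ne0$ and $v_k''=\prod_{h\ne k}(\tau_k-\tau_h)^{-1}=(-1)^mv_k$. Therefore $D_{m-1}(s)$ and $D_{m-1}(C-s)$ are proportional at $m+1$ points. They have degree $m-2$, so they are proportional as polynomials. But the first has the roots $-1,\dots,-(m-2)$, all negative, and the second has the roots $C+1,\dots,C+m-2$, all positive. As $m-2\ge2$, this is a contradiction.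

So an informative index leads to (A). From now on no index is informative.

**Step 5 (every $\pi_i$ has collisions).** If some $\pi_i$ were injective, $\theta_i^k$ would be constant in $k$. By Lemma 4(b) every $\pi_j$ would be injective, so every $\theta_j^k$ would be constant and all points would be equal, a contradiction. So each $\pi_i$ has $f_i\le m$ fibers.

**Step 6 (two types of deletions).** We extract what (6) says for $f_i=m$ and for $f_i\le m-1$.

*Type II: $f_i=m$.* Exactly one fiber, $e_i$, has two elements, and the others are singletons. By Theorem 1 for $m-1$ alternatives, any $m-1$ of the $m$ distinct image points are independent, so their relations form a space of dimension at most $1$. It contains $(C_F)$, which is nonzero on the singletons, and $(C_F')$. So $C_F'=\lambda_iC_F$ for a constant $\lambda_i$. On singletons this says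
$$\theta_i^k=\lambda_i\qquad\text{for all }k\notin e_i.\tag{13}$$

*Type III: $f_i\le m-1$.* By Theorem 1 for $m-1$ alternatives, $C_F=C_F'=0$ for all fibers. A fiber $\{k\}$ would give $c_k=0$. A fiber $\{k,h\}$ would give $c_h=-c_k$ and then $\theta_i^k=\theta_i^h$, contrary to Lemma 4(a). So all fibers have at least three elements.

**Step 7 (only type II survives).** If some $f_i=1$, Lemma 12 gives (A). Assume all $f_i\ge2$. Not all $i$ are of type III, for then Lemma 5 would give $m+1\ge2^{m-1}$, which is false for $m\ge4$. Suppose $i$ is of type III and $j$ of type II. By Lemma 4(a), $\theta_j$ takes distinct values on each $\pi_i$-fiber, while by (13) it equals $\lambda_j$ off $e_j$. So each $\pi_i$-fiber has at most one element outside $e_j$ and, having at least three elements, contains at least two elements of $e_j$. With $f_i\ge2$ fibers this needs $|e_j|\ge4$, a contradiction. So all $i$ are of type II.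

**Step 8 (the pairs $e_i$ form a star).** This step identifies configuration (B). The pairs $e_1,\dots,e_m$ are distinct: if $e_i=e_j=\{k,h\}$ with $i\ne j$, choose $r\notin\{i,j\}$. The ratios $\theta_a/\theta_r$ with $a\ne i$ agree for $\theta^k$ and $\theta^h$ by $\pi_i$, and the ratio $\theta_i/\theta_r$ agrees by $\pi_j$. So $\theta^k=\theta^h$, a contradiction. The pairs intersect: for $i\ne j$, $\theta_j$ takes two different values on $e_i$ by Lemma 4(a), so by (13) $e_i$ is not contained in the complement of $e_j$.

At least four distinct, pairwise intersecting $2$-sets have a common element. Indeed, let two of them be $\{a,b\}$ and $\{a,c\}$. If a third one avoids $a$, it is $\{b,c\}$; a fourth must meet all three, so it contains two of $a,b,c$ and equals one of the three, a contradiction. As there are $m\ge4$ pairs, we may relabel the points so that $e_i=\{0,i\}$ for $1\le i\le m$. This uses all $m+1$ points.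

For $j\ne i$ with $1\le i,j\le m$ we have $i\notin e_j$, so $\theta^i_j=\lambda_j$ by (13); in particular $\lambda_j>0$. Since the coordinates of $\theta^i$ sum to $1$, $\theta^i=\lambda+\delta e_i$ with $\delta=1-\sum_j\lambda_j$. Here $\lambda_i+\delta=\theta_i^i>0$, and $\delta\ne0$ because the $\theta^i$ are distinct. Finally $\pi_i\theta^0=\pi_i\theta^i$ is proportional to $(\lambda_j)_{j\ne i}$ for every $i$. Any two coordinates of $\theta^0$ can be compared using an $i$ different from both, as $m\ge3$, so $\theta^0=[\lambda]$. This is (B). $\square$

By Lemma 13 and Propositions 14 and 15, C$(m)$ holds for all $m\ge4$. This proves Theorem 8. $\blacksquare$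

## Different numbers of components, and $m=2K-1$

**Proof of Corollary 9.** If $K_1+K_2\le m$, the difference of the two mixtures is a relation among at most $m$ distinct models. By Theorem 1 all coefficients vanish, so the two mixtures have the same components with the same weights.

Now let $K_1+K_2=m+1$. First we show that coincidences exist for the listed pairs, for every $m\ge2$. The relation (8) on a special line over $M=m$ alternatives has $m+1$ coefficients with alternating signs, so $\lfloor\frac{m+1}2\rfloor$ of one sign and $\lceil\frac{m+1}2\rceil$ of the other. Summing over rankings gives $\sum_kc_k=0$, so the two parts normalize to mixtures with disjoint component sets. Exchanging the two mixtures gives either order of $(K_1,K_2)$. Identity (10) is a coincidence between one component and $m$ components; for $m=2$ this is the same pair of numbers. Its points are distinct. For $m\ge3$, two of the weight vectors $\lambda,\lambda+\delta e_j$ whose rays coincide and of which at most two coordinates are changed agree in a further coordinate, so they would be equal. For $m=2$, $[\lambda]$ differs from both leaves, and $[\lambda_1+\delta,\lambda_2]=[\lambda_1,\lambda_2+\delta]$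 would give $\delta(\lambda_1+\lambda_2+\delta)=0$, which is impossible. So the bound $K_1+K_2\le m$ is sharp.

Conversely, let $m\ge4$ and suppose two parameters with $K_1+K_2=m+1$ induce the same distribution and are not equal up to relabeling. Their difference is a nontrivial relation supported on at most $m+1$ points, and by Theorem 1 on exactly $m+1$. So the component sets are disjoint, with exactly $K_1$ positive and $K_2$ negative coefficients. By Theorem 8 the configuration is (A), with sign counts differing by at most $1$, or (B), with sign counts $1$ and $m$. $\blacksquare$

**Proof of Corollary 10.** Let $m=2K-1\ge5$.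

**Step 1 (a coincidence forces a special line).** Two non-equivalent parameters with the same distribution give, as in the proof of Corollary 9, a relation on exactly $2K=m+1$ points with $K$ positive and $K$ negative coefficients. In (B) the counts are $1$ and $2K-1\ne K$. So the configuration is (A), and all components lie on one special line.

**Step 2 (on a special line there is a coincidence).** We move a given parameter along a curve without changing its distribution. Let its components lie on $\ell_q$ with distinct parameters $t_1,\dots,t_K$ and weights $\alpha_k$; put $\mu_k=\alpha_k/D_m(t_k)$. By Lemma 6, a $K$-PL parameter $(\alpha',t')$ on $\ell_q$ with $\mu_k'=\alpha_k'/D_m(t_k')$ has the same distribution if and only if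
$$\sum_k\mu_k't_k'^{\,r}=\sum_k\mu_kt_k^{\,r}\qquad\text{for }0\le r\le m-1=2K-2.\tag{14}$$
Consider the map $\Phi(\mu',t')=\big(\sum_k\mu_k't_k'^{\,r}\big)_{0\le r\le2K-1}$ from $\mathbb R^{2K}$ to $\mathbb R^{2K}$. Its differential at $(\mu,t)$ is invertible. Indeed, let $(p_r)$ be in the left kernel and put $p(s)=\sum_{r}p_rs^r$. The derivatives in $\mu_k'$ give $p(t_k)=0$ and those in $t_k'$ give $\mu_kp'(t_k)=0$, so $p'(t_k)=0$. Thus $p$ has degree at most $2K-1$ and $K$ double zeros, hence $p=0$.

By the inverse function theorem $\Phi$ is a diffeomorphism near $(\mu,t)$. Keep the first $2K-1$ moments fixed and change the last one slightly: this gives a curve of points $(\mu',t')$ through $(\mu,t)$ that satisfy (14). Those close to, but different from, $(\mu,t)$ have $\mu_k'>0$ and distinct $t_k'>0$, and they are not permutations of $(\mu,t)$, since the other permutations lie at a positive distance. Put $\alpha_k'=\mu_k'D_m(t_k')>0$. As $\deg D_m=m-1=2K-2$, (14) gives $\sum_k\alpha_k'=\sum_k\mu_k'D_m(t_k')=\sum_k\mu_kD_m(t_k)=1$. So these are $K$-PL parameters with distinct components and the same distribution, and they are not label-equivalent to the given one.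

**Step 3 (generic identifiability).** The special lines form a finite union of curves in the parameter simplex of dimension $m-1\ge4$. By Steps 1 and 2 a non-identifiable parameter with distinct components has all its components on one of these curves. Such parameters, together with those having repeated components, form a set of Lebesgue measure zero. $\blacksquare$
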